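# Congruences modulo $p^3$ and $p^4$ for truncated sums of $\binom{2k}{k}^2\binom{4k}{2k}/(-2^{12}3)^k$

## 1. The two theorems and what they assert

Let $p>3$ be a prime. Write $\left(\frac{\cdot}{3}\right)$ and $\left(\frac{\cdot}{p}\right)$ for Legendre symbols and $B_n(x)$ for the $n$-th Bernoulli polynomial. A congruence between rational numbers is meant in the ring of rationals whose denominators are coprime to $p$. Put
$$a_k=\binom{2k}{k}^2\binom{4k}{2k}=\frac{(4k)!}{k!^4},\qquad z_0=-\frac1{2^{12}\cdot 3},\qquad S_1=\sum_{k=0}^{p-1}a_kz_0^k,\qquad S_2=\sum_{k=0}^{p-1}(28k+3)a_kz_0^k .$$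

**Theorem 1.** For every prime $p>3$,
$$S_1\equiv\begin{cases}4x^2-2p \pmod{p^2}&\text{if }12\mid p-1,\ p=x^2+y^2,\ 3\nmid x,\ 3\mid y,\\ -\left(\frac{xy}3\right)4xy\pmod{p^2}&\text{if }12\mid p-5,\ p=x^2+y^2\ (x,y\in\mathbb Z),\\ 0\pmod{p^2}&\text{if }p\equiv3\pmod 4,\end{cases}\tag{1.1}$$
and
$$S_2\equiv 3p\left(\frac p3\right)+\frac5{24}\,p^3B_{p-2}\!\left(\frac13\right)\pmod{p^4}.\tag{1.2}$$

**Theorem 2.** Let $p>3$ be prime.

* If $p\equiv1\pmod{12}$ and $p=x^2+y^2$ with $3\mid y$, then $S_1\equiv 4x^2-2p-\frac{p^2}{4x^2}\pmod{p^3}$.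
* If $p\equiv5\pmod{12}$ and $p=x^2+y^2$, then $S_1\equiv-\left(\frac{xy}3\right)\left(4xy-\frac{p^2}{4xy}\right)\pmod{p^3}$.
* If $p\equiv3\pmod 4$, then $S_1\equiv-\frac3{32}\,p^2\,(-27)^{(p-3)/4}\left(\frac{p-3}4\right)!^{\,4}\pmod{p^3}$. In particular $p^2$ divides $S_1$ exactly.

Theorem 1 was stated as a conjecture by Sun [Sci. China Math. 54 (2011)]; our source for the problem is "π-Series and Their p-adic Analogues", http://maths.nju.edu.cn/~zwsun/CNT-talk3.pdf. The context is Ramanujan's series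
$$\sum_{k\ge0}\frac{28k+3}{(-2^{12}3)^k}\binom{2k}k^2\binom{4k}{2k}=\frac{16}{\sqrt3\,\pi}.$$
In plain words: cut the series off at $k=p-1$, and ask for the remainder modulo a power of $p$, with and without the linear factor $28k+3$. Without it, the answer is read off from $p=x^2+y^2$. With it, the answer is $\pm3p$, with no $p^2$ term, and a $p^3$ term given by a Bernoulli polynomial at $\frac13$.

Three remarks on the statement. The hypothesis $p>3$ makes $z_0$ a $p$-adic unit. If $p\equiv1\pmod4$, then $x,y$ are unique up to order and signs. Squares modulo 3 are $0,1$, so for $p\equiv1\pmod3$ exactly one of $x,y$ is divisible by 3, and $x^2$ is determined in the first case; for $p\equiv2\pmod 3$ neither is divisible by 3, and $\left(\frac{xy}3\right)xy$ does not change under signs or exchange. Finally, reducing Theorem 2 modulo $p^2$ gives (1.1), so we prove Theorem 2 and (1.2).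

The argument works uniformly for $p\ne7$; the prime $7$ is a direct computation in Section 16. We shall use $\left(\frac p3\right)=\left(\frac{-3}p\right)$ (quadratic reciprocity).

## 2. The primes $5$ and $13$ by hand

Take $p=5$ and work modulo $625$. Since $12288\equiv413\equiv-212$ and $212\cdot(-227)=-48124\equiv1$, we have $z_0\equiv-227$. The powers $z_0^k$, $k=0,\dots,4$, are $1,-227,279,-208,341$; the $a_k=1,24,2520,369600,63063000$ are $1,24,20,225,500$. The products $a_kz_0^k$ are $1,177,-45,75,500$, with sum $708\equiv83$. Theorem 2 with $x=1,y=2$, $\left(\frac23\right)=-1$ predicts $8-\frac{25}8\equiv8-50\equiv83\pmod{125}$, as found. Multiplying by $3,31,59,87,115$ gives $3,487,470,275,0$, with sum $1235\equiv-15$. In (1.2), $3\cdot5\cdot\left(\frac53\right)=-15$, and the other term is $\frac{625}{24}B_3(\frac13)$ with $B_3(\frac13)=\frac1{27}$, which is $0$ modulo $625$.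

Take $p=13$ modulo $13$. For $4\le k\le12$ the factor $13$ divides $(4k)!$ but not $k!$, so $a_k\equiv0$. The others are $1,-2,-2,-3$, and $z_0\equiv-\frac13\equiv4$ has powers $1,4,3,-1$. So $S_1\equiv1-8-6+3=-10$. From $13=2^2+3^2$ we get $4\cdot4-26=-10$.

## 3. $p$-adic and differential background

Write $v_p$ for the valuation, $\mathbb C_p$ for the completed algebraic closure of $\mathbb Q_p$, $q_a=(a^{p-1}-1)/p$ for the Fermat quotient, and $(r)_m=r(r+1)\cdots(r+m-1)$. For example, $q_2=3$ when $p=5$. From $a^{p-1}=1+pq_a$ one gets $q_{ab}\equiv q_a+q_b\pmod p$.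

**Fact 3.1.** For $p\ge5$: $v_p(p^N/s!)\ge3$ whenever $N\ge3$ and $0\le s\le N$; also $p^s/s!\in p\mathbb Z_p$ for $s\ge1$, and $p^s/s!\to0$. Indeed for $s\ge1$, $v_p(s!)\le\frac{s-1}{p-1}\le\frac{s-1}4$. So for $s\le N$ we get $v_p(p^N/s!)\ge\frac{3N+1}4\ge\frac52$, an integer, hence $\ge3$. The other claims follow from $s-\frac{s-1}4\ge1$.

**Fact 3.2.** Let $A$ be a $p$-torsion-free, $p$-adically complete commutative ring. Then $\log:1+pA\to pA$ and $\exp:pA\to1+pA$, given by the usual series, converge and are mutually inverse homomorphisms. On $\mathbb Z_p^\times$ we put $\log x=\frac1{p-1}\log(x^{p-1})$; this is a homomorphism to $p\mathbb Z_p$, extends the logarithm on $1+p\mathbb Z_p$, and $\log(-1)=0$.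

**Fact 3.3 (Strassmann).** A power series over $\mathbb Z_p$ with coefficients tending to $0$ that vanishes at infinitely many points of $\mathbb Z_p$ is zero.

**Definition 3.4.** $\Gamma_p:\mathbb Z_p\to\mathbb Z_p^\times$ is the continuous function with $\Gamma_p(0)=1$ and $\Gamma_p(n)=(-1)^n\prod_{0<i<n,\,p\nmid i}i$ for $n\ge1$. It satisfies $\Gamma_p(x+1)=-x\Gamma_p(x)$ if $x$ is a unit, $\Gamma_p(x+1)=-\Gamma_p(x)$ if $x\in p\mathbb Z_p$, and $\Gamma_p(x)\Gamma_p(1-x)=(-1)^{x_0}$ with $x_0\in\{1,\dots,p\}$, $x_0\equiv x\pmod p$. Example: $\Gamma_5(5)=-24$ and $\Gamma_5(6)=24=-\Gamma_5(5)$.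

**Definition 3.5.** A function is *analytic* on $|u|<1$ if it is given by a power series $f=\sum f_nu^n$ converging at all $u\in\mathbb C_p$ with $|u|<1$. For $0<\lambda<1$ let $\|f\|_\lambda=\max|f_n|\lambda^n$; then $|f(u)|\le\|f\|_\lambda$ for $|u|\le\lambda$. If $g\in(p,u)\mathbb Z_p[[u]]$, then $|u|\le\lambda$ implies $|g(u)|\le\max(\lambda,p^{-1})<1$, so $f\circ g$ is again analytic on $|u|<1$.

**Definition 3.6.** Let $A$ be a commutative ring with a derivation $\theta$. $A[\theta]$ is the ring of formal operators $\sum f_i\theta^i$ with $\theta\circ f=f\theta+\theta(f)$. If $M\in A[\theta]$ has order $d$ and invertible leading coefficient, every $O\in A[\theta]$ is uniquely $O'M+\sum_{i<d}\nu_i\theta^i$; we write $O\equiv\sum_{i<d}\nu_i\theta^i$ modulo the left ideal of $M$. If $M$ kills $f$, then $Of=\sum\nu_i\theta^if$.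

The operators of these notes are, with $\theta=\theta_x=x\frac{d}{dx}$ and $\theta_w=w\frac d{dw}$,
$$L=\theta^3-256x(\theta+\tfrac14)(\theta+\tfrac12)(\theta+\tfrac34),\qquad P=\theta_w^3+w(2\theta_w+1)(7\theta_w^2+7\theta_w+3)+81w^2(\theta_w+1)^3 .$$
Their leading coefficients are $1-256x$ and $Q(w)=1+14w+81w^2$. As an example of reduction, $\theta^3\equiv\frac{256x}{1-256x}\left(\frac32\theta^2+\frac{11}{16}\theta+\frac3{32}\right)$ modulo the left ideal of $L$.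

## 4. A deformation of $a_k$ and an exact identity linking $x$ and $x^p$

We let the index $k$ move continuously: replace $k$ by $k+\varepsilon$. Let
$$c_j(\varepsilon)=\frac{\prod_{i=1}^{4j}(4\varepsilon+i)}{\prod_{i=1}^j(\varepsilon+i)^4},\qquad c_j(0)=a_j .$$
Example: $c_1(\varepsilon)=24+104\varepsilon+\cdots$, because the logarithmic derivative at $0$ is $4(1+\frac12+\frac13+\frac14)-4=\frac{13}3$. In $c_j/c_{j-1}$ the factor $4\varepsilon+4j=4(\varepsilon+j)$ cancels one of the four denominators, so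
$$(j+\varepsilon)^3c_j(\varepsilon)=256(j-\tfrac34+\varepsilon)(j-\tfrac12+\varepsilon)(j-\tfrac14+\varepsilon)\,c_{j-1}(\varepsilon).\tag{4.1}$$
Put $T(x,\varepsilon)=\sum_{j=0}^{p-1}c_j(\varepsilon)x^j=\sum_{r\ge0}T_r(x)\varepsilon^r$. For $j<p$ the denominators of $c_j$ are units in $\mathbb Z_p[[\varepsilon]]$, so $T_r\in\mathbb Z_p[x]$ has degree $<p$, and
$$S_1=T_0(z_0),\qquad S_2=\big((28\theta+3)T_0\big)(z_0).$$

**Lemma 1.** There is a series $\gamma(t)=1+\sum_{n\ge3}\gamma_nt^n$ with $\gamma_n\in p^3\mathbb Z_p$, $\gamma_n\to0$ and $\gamma(t)\gamma(-t)=1$, such that for every integer $m\ge0$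
$$\frac{\gamma(t+m)}{\gamma(t)}=\prod_{i\le4pm,\,p\nmid i}(4pt+i)\Big/\prod_{i\le pm,\,p\nmid i}(pt+i)^4 .\tag{4.2}$$
Moreover $\gamma(t)=\Gamma_p(4pt)/\Gamma_p(pt)^4$ for $t\in\mathbb Z_p$.

**Step 1: an odd power series for logarithms of factorials.** For $m\ge0$ let $G(m)=\sum_{0<i<pm,\,p\nmid i}\log i$. Write $i=pk+l$ with $0\le k<m$, $1\le l\le p-1$, and expand $\log(pk+l)=\log l+\sum_{j\ge1}\frac{(-1)^{j-1}}j\frac{p^jk^j}{l^j}$. With $\sigma_j=\sum_{l=1}^{p-1}l^{-j}$ and $\sum_{k<m}k^j=\frac{B_{j+1}(m)-B_{j+1}}{j+1}$,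
$$G(m)=m\sum_{l<p}\log l+\sum_{j\ge1}(-1)^{j-1}\frac{p^j}j\,\sigma_j\,\frac{B_{j+1}(m)-B_{j+1}}{j+1}.$$
The coefficient of $t^n$ in $B_{j+1}(t)$ is $\binom{j+1}nB_{j+1-n}$, and Bernoulli numbers have at most one factor $p$ in the denominator. So the $j$-th summand has coefficients of valuation $\ge j-1-v_p(j(j+1))\to\infty$, and $G$ extends to a series $G(t)=\sum_{n\ge1}G_nt^n$ with $G_n\to0$. By continuity $G(t+1)-G(t)=g(t):=\sum_{l<p}\log(pt+l)$ on $\mathbb Z_p$. Replacing $l$ by $p-l$ and using $\log(-1)=0$ gives $g(-1-t)=g(t)$. Hence $G^*(t)=-G(-t)$ satisfies $G^*(t+1)-G^*(t)=g(-t-1)=g(t)$. So $G^*-G$ is continuous, $1$-periodic and zero at $0$, therefore zero: $G$ is odd.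

**Step 2: $G_n\in p^3\mathbb Z_p$ for odd $n\ge3$.** $G_n$ is a sum over $j\ge n-1$ of terms of valuation at least $j+v_p(\sigma_j)-v_p(j(j+1))+v_p(B_{j+1-n})$. We go through the $j$.

* $j=2$: $n=3$, and $p\mid\sigma_2$ since $p\ge5$. Valuation $\ge3$.
* $j=3$: $n=3$, $B_1=-\frac12$, $12$ is a unit. Valuation $\ge3$.
* $j=4$: $B_2=\frac16$ or $B_0$, and $v_p(20)\le1$. Valuation $\ge3$.
* $j=5$: $B_3=0$ or $B_1$, and $v_p(30)\le1$. Valuation $\ge4$.
* $j\ge6$: only one of $j,j+1$ can be divisible by $p$, so the valuation is $\ge j-1-\log_5(j+1)>3$.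

**Step 3: exponentiate.** Put $\gamma(t)=\exp(G(4t)-4G(t))=\exp\sum_{n\ge3\text{ odd}}(4^n-4)G_nt^n$; the linear term cancels. The exponent has coefficients in $p^3\mathbb Z_p$ tending to $0$, and $p^{3k}/k!\in p^3\mathbb Z_p$ tends to $0$, so $\gamma_n\in p^3\mathbb Z_p$, $\gamma_n\to0$. Oddness gives $\gamma(t)\gamma(-t)=1$. For an integer $m\ge0$, both $\gamma(m)$ and $\prod_{i\le4pm,p\nmid i}i/\prod_{i\le pm,p\nmid i}i^4$ are $\equiv1\pmod p$ (Wilson: each block of $p-1$ factors is $\equiv-1$, and the numbers of blocks are $4m$ and $4\cdot m$). They have the same logarithm $G(4m)-4G(m)$, so they are equal by Fact 3.2. Thus (4.2) holds for $t\in\mathbb Z_{\ge0}$. After clearing denominators both sides are power series with coefficients tending to $0$, so (4.2) is an identity of series by Fact 3.3. Finally $\gamma(m)=\Gamma_p(4pm)/\Gamma_p(pm)^4$ by Definition 3.4 (the signs are even powers), and continuity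 extends this to $\mathbb Z_p$. $\square$

Define $t_r(x)=\sum_{i+j=r}\gamma_ip^jT_j(x)\in\mathbb Z_p[x]$ (with $\gamma_0=1,\gamma_1=\gamma_2=0$). Then $t_r\to0$ and
$$\gamma(s)T(x,ps)=\sum_{r\ge0}t_r(x)s^r,\qquad t_0=T_0,\quad t_1=pT_1,\quad t_2=p^2T_2,\quad t_3=p^3T_3+\gamma_3T_0,\tag{4.3}$$
$t_r\equiv\gamma_rT_0\pmod{p^4}$ for $r\ge4$ (the other terms are $p^rT_r$ and $\gamma_ip^jT_j$ with $i\ge3,j\ge1$), and $t_r\in p^3\mathbb Z_p[x]$ for $r\ge3$.

**Lemma 2.** Modulo $\varepsilon^3$ let $F(x,\varepsilon)=\sum_{k\ge0}c_k(\varepsilon)x^{k+\varepsilon}$, where $x^\varepsilon=e^{\varepsilon\log x}$, so $F\in\mathbb Q[[x]][\log x][\varepsilon]/(\varepsilon^3)$. Then $LF=0$ and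
$$F(x,p\varepsilon)=\sum_{r\ge0}t_r(x)\,(\theta^rF)(x^p,\varepsilon),\tag{4.4}$$
where $\log(x^p)=p\log x$ and the sum converges $p$-adically in each coefficient.

*Proof.* Since $\theta x^{k+\varepsilon}=(k+\varepsilon)x^{k+\varepsilon}$, (4.1) gives $LF=\varepsilon^3x^\varepsilon=0$. Next write a general index as $pm+j$ with $0\le j<p$. Splitting the products, $c_{pm+j}(p\varepsilon)=c_{pm}(p\varepsilon)\,c_j(p(m+\varepsilon))$. In $c_{pm}(p\varepsilon)$ the factors with $p\mid i$ are $p(4\varepsilon+i')$, $i'\le4m$, over $p^4(\varepsilon+i')^4$, $i'\le m$; they give $c_m(\varepsilon)$. The factors with $p\nmid i$ give $\gamma(m+\varepsilon)/\gamma(\varepsilon)$ by (4.2), and $\gamma(\varepsilon)=1$ modulo $\varepsilon^3$. Hence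
$$F(x,p\varepsilon)=\sum_mc_m(\varepsilon)x^{p(m+\varepsilon)}\,\gamma(m+\varepsilon)T(x,p(m+\varepsilon))=\sum_mc_m(\varepsilon)x^{p(m+\varepsilon)}\sum_rt_r(x)(m+\varepsilon)^r ,$$
by (4.3) at $s=m+\varepsilon$. Since $(\theta^rF)(x^p,\varepsilon)=\sum_mc_m(\varepsilon)(m+\varepsilon)^rx^{p(m+\varepsilon)}$, this is (4.4). $\square$

## 5. A cubic change of variable that sends $z_0$ to infinity

Put
$$z=z(w)=\frac w{(1+27w)^4},\qquad X=X(w)=\frac{w^3}{(1+3w)^4},\qquad w_0=-\tfrac13 .$$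
Expanding, one checks
$$1-256z=\frac{(1-81w)^2Q(w)}{(1+27w)^4},\qquad 1-256X=\frac{(1-w)^2Q(w)}{(1+3w)^4};\tag{5.1}$$
the numerators are $1-148w+4374w^2+78732w^3+531441w^4$ and $1+12w+54w^2-148w^3+81w^4$. Logarithmic differentiation gives $\theta_z=\frac{1+27w}{1-81w}\theta_w$ and $\theta_X=\frac{1+3w}{3(1-w)}\theta_w$. At $w=w_0$:
$$z=z_0,\quad1+27w=-8,\quad1-81w=28,\quad1-w=\tfrac43,\quad Q=\tfrac{16}3,\quad1-256z_0=\tfrac{49}{48},\quad X=\infty .\tag{5.2}$$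
For $p\ge5$, $p\ne7$ all the finite values are $p$-adic units. This is where $7$ is special.

**Lemma 3.** As operators in $w$, with $L_X,L_z$ denoting $L$ in the variables $X,z$,
$$P\circ(1+3w)^{-1}=27(1-w)L_X,\qquad P\circ(1+27w)^{-1}=(1-81w)L_z .\tag{5.3}$$

**Step 1: the first identity.** Two operators $\sum f_i\theta_X^i$ that agree on $X^s$ for all $s$ are equal, since $\sum_i f_is^i=0$ for all $s$ forces $f_i=0$. So apply both sides to $X^s$. Put $u=1+3w$, $f=u^{-1}X^s=w^au^{-b}$, $a=3s$, $b=4s+1=\frac{4a+3}3$, $v=3w/u$, $A=a-bv$. Then $\theta_wf=Af$, $\theta_wv=v(1-v)$, and $\theta_w^if=\psi_if$ with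
$$\psi_1=A,\quad\psi_2=A^2-bv(1-v),\quad\psi_3=A^3-3bAv(1-v)-bv(1-v)(1-2v).$$
Since $P=(1+14w+81w^2)\theta_w^3+(21w+243w^2)\theta_w^2+(13w+243w^2)\theta_w+3w+81w^2$ and $w=\frac v{3(1-v)}$,
$$3(1-v)^2\frac{Pf}f=(3+8v+16v^2)\psi_3+(21v+60v^2)\psi_2+(13v+68v^2)\psi_1+3v+24v^2 .$$
On the other side $X=\frac{v^3(1-v)}{27}$, $1-w=\frac{3-4v}{3(1-v)}$, $X^s=\frac f{1-v}$. With $B=b(b+1)(b+2)=64(s+\frac14)(s+\frac12)(s+\frac34)$ we must get
$$(3-4v)\big[a^3-4v^3(1-v)B\big]=3a^3-4a^3v-12Bv^3+28Bv^4-16Bv^5 .$$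
The coefficients of $v,v^2,v^3$ in $\psi_3$ are $-b(3a^2+3a+1)$, $3b(b+1)(a+1)$, $-B$; those of $v,v^2$ in $\psi_2$ are $-b(2a+1)$, $b(b+1)$. Compare powers of $v$.

* $v^0$: $3a^3$. $v^5$: $-16B$.
* $v^4$: $-8B+48b(b+1)(a+1)+60b(b+1)=b(b+1)(-8b-16+48a+108)=28B$, as $48a=36b-36$.
* $v^3$, divided by $b$: $-3(b+1)(b+2)+24(b+1)(a+1)-16(3a^2+3a+1)+21(b+1)-60(2a+1)-68=-\frac{64}3a^2-80a-72=-12(b+1)(b+2)$.
* $v^2$: $9b(b+1)(a+1)-8b(3a^2+3a+1)+16a^3-21b(2a+1)+60a^2-13b+68a+24$, which is $(16a^3+52a^2+54a+18)-(32a^3+56a^2+\frac{104}3a+8)+16a^3-(56a^2+70a+21)+60a^2-(\frac{52}3a+13)+68a+24=0$.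
* $v^1$: $-3b(3a^2+3a+1)+8a^3+21a^2+13a+3=-4a^3$, as $3b=4a+3$.

**Step 2: the second identity from the first by an inversion.** We claim $P[w^{-1}g(\frac1{81w})]=-81w\,(Pg)(\frac1{81w})$. For $g=x^m$, both sides equal
$$-81^{-m}\big[(m+1)^3w^{-m-1}+(2m+1)(7m^2+7m+3)w^{-m}+81m^3w^{1-m}\big],$$
and operators are determined by their action on monomials. Apply this to $g=(1+3w)^{-1}Y(X(w))$. Since $27^4=81^3$, $X(\frac1{81w})=z(w)$; and $w^{-1}(1+\frac1{27w})^{-1}=\frac{27}{1+27w}$. So by Step 1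
$$27P\big[(1+27w)^{-1}Y(z)\big]=-81w\cdot27\big(1-\tfrac1{81w}\big)(LY)(z)=27(1-81w)(LY)(z).\qquad\square$$

**Corollary.** Modulo $\varepsilon^3$, with $\log z=\log w-4\log(1+27w)$ and $\log X=3\log w-4\log(1+3w)$,
$$\Phi(w,\varepsilon):=(1+27w)^{-1}F(z,\varepsilon)=(1+3w)^{-1}F(X,\varepsilon/3),\qquad P\Phi=0 .\tag{5.4}$$

*Proof.* Both expressions have the form $w^\varepsilon(1+O(w))$ with coefficients in $\mathbb Q[\varepsilon]/(\varepsilon^3)$, and $P$ kills both by (5.3). Since $Pw^{n+\varepsilon}=(n+\varepsilon)^3w^{n+\varepsilon}+(\text{higher})$ and $(n+\varepsilon)^3$ is invertible for $n\ge1$, the coefficients are determined recursively. $\square$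

## 6. What the transformation gives modulo $p$, and where it stops

Let $f(x)=F(x,0)=\sum a_kx^k\in\mathbb Z[[x]]$ and $W=w^p$. Modulo $p$, (4.4) at $\varepsilon=0$ says $f(x)\equiv T_0(x)f(x^p)$. Insert $x=z$ and $x=X$ into (5.4) at $\varepsilon=0$, with $z(w)^p\equiv z(W)$ and $X(w)^p\equiv X(W)$ modulo $p$. Writing $\Phi_0(w)=(1+27w)^{-1}f(z)=(1+3w)^{-1}f(X)$, we get
$$\frac{1+27W}{1+27w}T_0(z)\,\Phi_0(W)=\frac{1+3W}{1+3w}T_0(X)\,\Phi_0(W)\quad\text{in }\mathbb F_p[[w]],$$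
and $\Phi_0(W)$ cancels. With $u=1+3w$ and $1+3W=u^p$ the right side becomes $\sum_ja_jw^{3j}u^{p-1-4j}$. Now $a_j\equiv0$ for $p\le4j$, so we may put $w=w_0$, where $u=0$ and $W=w_0$ in $\mathbb F_p$. Only $4j=p-1$ survives:
$$S_1\equiv a_{(p-1)/4}(-27)^{-(p-1)/4}\ (p\equiv1\bmod 4),\qquad S_1\equiv0\ (p\equiv3\bmod4)\pmod p .$$
For $p=13$ this is $-3\cdot(-1)^{-3}=3\equiv-10$, as in Section 2.

Now try modulo $p^2$. Then (4.4) reads $f(x)\equiv T_0(x)f(x^p)+pT_1(x)(\theta f)(x^p)$, and the second term is in the way. To isolate $T_0(z_0)=S_1$ modulo $p^3$ from an identity of shape (4.4) we would want, instead of $f$, a solution $\eta$ of $L\eta=0$ with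
$$\eta(Z_0)=1,\qquad\theta\eta(Z_0)=\theta^2\eta(Z_0)=0,\qquad Z_0=z_0^p ,$$
for then $\sum_rt_r(z_0)\theta^r\eta(Z_0)\equiv T_0(z_0)\pmod{p^3}$. This is the exact difficulty. Formula (4.4) was proved for series at $x=0$, and $f$ cannot be evaluated at $Z_0$: we have $a_{p^n}\equiv a_{p^{n-1}}\equiv\dots\equiv a_1=24\pmod p$, so the terms of $f$ do not tend to $0$ when $|x|=1$. The solution $\eta$ lives near $z_0$ and not near $0$.

Here is the way through. The coefficients that express $\Phi(w,p\varepsilon)$ by $\Phi$ and its derivatives at $W$ are functions that make sense both near $w=0$ and near $w=w_0$. So they define an operator $\mathfrak F$ on the three-dimensional solution space near $w_0$. Near $w_0$ the variable $X$ is a constant times $y^{-4}$ for a local parameter $y$, and $y\mapsto iy$ is a hidden symmetry. It forces $\mathfrak F$ to be diagonal or an antidiagonal permutation in the natural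 basis, with explicit entries. From here to the end of Section 15, $p\ge5$ and $p\ne7$.

## 7. The coefficients $b_0,b_1,b_2$ as functions on two discs

Let $h=(1+27w)(1+3w)(1-81w)(1-w)Q(w)$ and $h_L=(1+27w)(1-81w)Q(w)$.

**Definition.** $\mathcal R$ is the $p$-adic completion of $\mathbb Z_p[w,1/h]$, and $\mathcal R_L$ that of $\mathbb Z_p[w,1/h_L]$.

For example $\sum_np^nh^{-n}\in\mathcal R$. As $h(0)=1$, expansion at $0$ is injective modulo every $p^s$ (if $f/h^k$ expands to $0$, so does $f$). Hence $\mathcal R_L\subset\mathcal R\subset\mathbb Z_p[[w]]$, and these rings are $p$-torsion-free. Put $D=W\frac d{dW}$. Since $h(W)\equiv h(w)^p$ and $h_L(W)\equiv h_L(w)^p\pmod p$, these are units of $\mathcal R$, $\mathcal R_L$. Put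
$$\tau_L=\log\frac{z^p}{z(W)}=-4pq,\quad q=\tfrac1p\log\tfrac{(1+27w)^p}{1+27W};\qquad\tau_R=\log\frac{X^p}{X(W)}=-4pq',\quad q'=\tfrac1p\log\tfrac{(1+3w)^p}{1+3W}.$$
The arguments are $\equiv1\pmod p$, so $q\in\mathcal R_L$, $q'\in\mathcal R$, and $\tau^s/s!\to0$ for $\tau=\tau_L,\tau_R$. Let $P_W$ be $P$ in the variable $W$; its leading coefficient $Q(W)$ is invertible. By Definition 3.6, modulo the left ideal of $P_W$,
$$\theta_z(W)^N\circ(1+27W)\equiv\sum_{i\le2}\rho^L_{N,i}(W)D^i,\qquad\theta_X(W)^N\circ(1+3W)\equiv\sum_{i\le2}\rho^R_{N,i}(W)D^i,\tag{7.1}$$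
where $\theta_z(W)=\frac{1+27W}{1-81W}D$, $\theta_X(W)=\frac{1+3W}{3(1-W)}D$, $\rho^L_{N,i}\in\mathbb Z_p[w,1/h_L]$, $\rho^R_{N,i}\in\mathbb Z_p[w,1/h]$. Define for $i=0,1,2$
$$b^L_i=\frac1{1+27w}\sum_{r,s}t_r(z)\frac{\tau_L^s}{s!}\rho^L_{r+s,i}(W)\in\mathcal R_L,\qquad b^R_i=\frac1{1+3w}\sum_{r,s}t_r(X)\frac{\tau_R^s}{s!}\rho^R_{r+s,i}(W)\in\mathcal R .\tag{7.2}$$
The sums converge: $t_r\to0$, $\tau^s/s!\to0$, and everything else is integral.

**Lemma 4.** $b_i^L=b_i^R=:b_i$, and $\sum_{i\le2}b_i\,(D^i\Phi)(W,\varepsilon)=\Phi(w,p\varepsilon)$ modulo $\varepsilon^3$.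

*Proof.* All sums converge in each coefficient of the expansion in $w$ and $\log w$, since each power of $w$ receives contributions from finitely many $m$ below. As $P_W$ kills $\Phi(W,\varepsilon)$ and $F(z(W),\varepsilon)=(1+27W)\Phi(W,\varepsilon)$, (7.1) gives $(\theta^NF)(z(W),\varepsilon)=\sum_i\rho^L_{N,i}(W)(D^i\Phi)(W,\varepsilon)$. Hence
$$\sum_ib^L_i(D^i\Phi)(W,\varepsilon)=\frac1{1+27w}\sum_rt_r(z)\sum_s\frac{\tau_L^s}{s!}(\theta^{r+s}F)(z(W),\varepsilon).$$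
In the inner sum the $m$-th term of $F$ contributes $c_m(\varepsilon)(m+\varepsilon)^rz(W)^{m+\varepsilon}e^{(m+\varepsilon)\tau_L}=c_m(\varepsilon)(m+\varepsilon)^r(z^p)^{m+\varepsilon}$, so the inner sum is $(\theta^rF)(z^p,\varepsilon)$. By (4.4) the whole is $(1+27w)^{-1}F(z,p\varepsilon)=\Phi(w,p\varepsilon)$. With the second expression in (5.4), the same computation gives $\sum_ib_i^R(D^i\Phi)(W,\varepsilon)=(1+3w)^{-1}F(X,p\varepsilon/3)=\Phi(w,p\varepsilon)$.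

It remains to see that the three derivatives are independent. Write $\Phi=\sum_{i\le2}\Phi_i\varepsilon^i$. We have $D^j\Phi(W,\varepsilon)=W^\varepsilon(\varepsilon^j+O(W))$, and multiplication by $W^\varepsilon=e^{\varepsilon\log W}$ is unipotent on $\varepsilon$-coefficients. So $\det\big((D^j\Phi_i)(W)\big)_{i,j\le2}=1+O(W)\ne0$, and $b^L=b^R$. $\square$

**Step: the leading terms of $b_i$ modulo $p$.** This is for Section 14. Consider $b_i^L$ modulo $p^{i+1}$, $i\le2$. The $\gamma$-terms in $t_r$ lie in $p^3$. What remains of the $(r,s)$-term, with $N=r+s$, is $p^NT_r(z)\frac{(-4q)^s}{s!}\rho^L_{N,i}(W)$ over $1+27w$. If $N>i$ it is divisible by $p^{i+1}$ (Fact 3.1 for $N\ge3$; for $N\le2$ the number $s!$ is a unit). If $N<i$, then $\rho^L_{N,i}=0$ because the operator has order $N$. For $N=i$ the leading coefficient is $\rho^L_{i,i}=(1+27W)\big(\frac{1+27W}{1-81W}\big)^i$. The same holds on the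 other side. Dividing by $p^i$ we obtain in $\mathcal R/p=\mathbb F_p[w,1/h]$
$$[\xi^i]\mathcal N^L=[\xi^i]\mathcal N^R\qquad(i=0,1,2),\tag{7.3}$$
$$\mathcal N^L=\tfrac{1+27W}{1+27w}\,e^{-4q\varepsilon_L}T(z,\varepsilon_L),\quad\mathcal N^R=\tfrac{1+3W}{1+3w}\,e^{-4q'\varepsilon_R}T(X,\varepsilon_R),\quad\varepsilon_L=\xi\tfrac{1+27W}{1-81W},\quad\varepsilon_R=\xi\tfrac{1+3W}{3(1-W)} .$$

## 8. Solutions near $w_0=-\frac13$ in powers of $y$ with $X=-\frac1{27}y^{-4}$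

Let $u=1+3w$, $\omega=(w/w_0)^{1/4}=(1-u)^{1/4}\in\mathbb Z_p[[u]]$ and $y=u\omega^{-3}$. Since $y=u+\cdots$, $\mathbb Z_p[[u]]=\mathbb Z_p[[y]]$, and
$$w=-\tfrac13\omega^4,\quad u=1-\omega^4,\quad y=\omega^{-3}-\omega,\quad X=w_0^3y^{-4}=-\tfrac1{27}y^{-4},\quad\theta_w\omega=\tfrac14\omega,\quad\theta_wy=-\tfrac{3+\omega^4}{4\omega^3}.\tag{8.1}$$
Let $\partial=\frac d{dy}$, $\vartheta=y\partial$. Then $\theta_X=-\frac14\vartheta$, so by (5.3)
$$L_X=-\tfrac1{64}\vartheta^3-\tfrac4{27}y^{-4}(\vartheta-1)(\vartheta-2)(\vartheta-3),\qquad PH=27(1-w)L_X(uH).\tag{8.2}$$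
Since $u\omega^{-3}=y$, $\vartheta\circ y=y(\vartheta+1)$ and $\vartheta(\vartheta-1)(\vartheta-2)=y^3\partial^3$,
$$P\circ\omega^{-3}=-4(1-w)\Pi,\qquad\Pi=\partial^3+\tfrac{27}{256}\,y(\vartheta+1)^3=\big(1+\tfrac{27}{256}y^4\big)\partial^3+\tfrac{27}{256}(6y^3\partial^2+7y^2\partial+y).\tag{8.3}$$

**Step 1: a basis.** A series $\tilde Y=\sum y_ny^n$ satisfies $\Pi\tilde Y=0$ if and only if $n(n-1)(n-2)y_n=-\frac{27}{256}(n-3)^3y_{n-4}$. So $y_0,y_1,y_2$ are free and $y_3=y_7=\dots=0$. The solutions of $P$ in $\mathbb Q_p[[u]]$ are spanned by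
$$H_j=\omega^{-3}\tilde Y_j,\qquad\tilde Y_j=y^j\phi_j(y^4),\quad\phi_j(0)=1,\qquad j=0,1,2 .$$

**Step 2: they converge on $\Delta:\ |u|<1$.** We need this to evaluate solutions at $w^p$. The coefficient at $n=j+4m$ is $\pm(\frac{27}{256})^m\prod_{l=1}^m\frac{(4l+j-3)^3}{(4l+j)(4l+j-1)(4l+j-2)}$. For each $a\in\{j-3,\dots,j\}$ and $e\ge1$, the number of $l\in[1,m]$ with $p^e\mid4l+a$ lies between $\lfloor m/p^e\rfloor$ and $\lceil m/p^e\rceil$, and is $0$ if $p^e>4m+2$, because $1\le4l+a\le4m+2$. So each of the three quotients loses at most $1$ for each $e$ with $p^e\le4m+2$, and the valuation is $\ge-3\log_p(4m+2)$. Hence $V=\langle H_0,H_1,H_2\rangle_{\mathbb Q_p}$ consists of functions analytic on $\Delta$.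

## 9. The operator $\mathfrak F$ on the local solution space

By (5.2) $h_L(w_0)$ is a unit, so $\mathcal R_L\to\mathbb Z_p[[u]]$ and $b_i\in\mathbb Z_p[[u]]$. Moreover $1+3w^p\equiv u^p\pmod p$, so $1+3w^p\in(p,u)\mathbb Z_p[[u]]$: if $w\in\Delta$ then $w^p\in\Delta$, and composing with $w\mapsto w^p$ preserves analyticity on $\Delta$. For $H\in V$ put
$$\mathfrak FH=\sum_{i\le2}b_i\,(D^iH)(w^p).$$

**Step 1: $\mathfrak F$ maps $V$ to $V$.** Apply $P$. As $\theta_w(g(W))=p(Dg)(W)$, reducing by $P_W$ gives $P\,\mathfrak FH=\sum_{i\le2}e_i(D^iH)(W)$ with $e_i\in\mathcal R_L$ depending only on the $b_i$. The same computation with $\Phi(\cdot,\varepsilon)$ for $H$ and Lemma 4 gives $\sum_ie_i(D^i\Phi)(W,\varepsilon)=P\Phi(w,p\varepsilon)=0$. By the determinant in the proof of Lemma 4, $e_i=0$ in $\mathbb Z_p[[w]]$, so in $\mathcal R_L$, so in $\mathbb Z_p[[u]]$. Hence $P\,\mathfrak FH=0$.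

**Step 2: Taylor's formula for $\theta$.** Since $\frac{d\log z}{d\log w}=\frac{1-81w}{1+27w}$ is a unit at $w_0$, $\mathbb Z_p[[u]]=\mathbb Z_p[[z-z_0]]$ and $z$ maps $\Delta$ bijectively onto $|z-z_0|<1$. We claim: if $f$ is analytic on $|z-z_0|<1$, $x$ is in this disc and $|\tau|\le p^{-1}$, then
$$f(xe^\tau)=\sum_{s\ge0}\frac{\tau^s}{s!}(\theta^sf)(x).\tag{9.1}$$
Take $\lambda<1$ with $\lambda\ge|x-z_0|$ and $\lambda>p^{-1+1/(p-1)}$. As $|x|=1$ and $|xe^\tau-x|\le p^{-1}$, both points lie in $|z-z_0|\le\lambda$. In the norm $\|\cdot\|_\lambda$ (in the variable $z-z_0$), $z$ has norm $1$ and $\frac d{dz}$ has operator norm $\le\lambda^{-1}$, so $\theta$ has norm $\le\lambda^{-1}$; and $|\tau^s/s!|\lambda^{-s}\le(p^{-1+1/(p-1)}\lambda^{-1})^s\to0$. So both sides of (9.1) are continuous in $f$. They agree for $f=z^n$, and polynomials are dense.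

**Step 3: $\mathfrak F$ in terms of $z$.** This is the form that contains $T_0(z_0)$. For $H\in V$ write $\eta(z)=(1+27w)H(w)$, so $L\eta=0$. The leading coefficient $1-256z$ is a unit of $\mathbb Z_p[[u]]$, hence
$$\theta^N\eta=\sum_{i\le2}l_{N,i}\,\theta^i\eta,\qquad l_{N,i}\in\mathbb Z_p[z,1/(1-256z)],\tag{9.2}$$
and the $l_{N,i}$ are bounded by $1$ on the disc. By (7.1), $(\theta^N\eta)(z(W))=\sum_i\rho^L_{N,i}(W)(D^iH)(W)$. Using $b_i=b_i^L$, and (9.1) for $f=\theta^r\eta$ with $x=z(W)$, $\tau=\tau_L$, $xe^\tau=z^p$,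
$$\mathfrak FH=(1+27w)^{-1}\sum_rt_r(z)\,(\theta^r\eta)(z^p).\tag{9.3}$$
The double sum over $r,s$ may be rearranged because $t_r\tau_L^s/s!$ is a null double sequence and the other factors are bounded. By (9.2) and $t_r\to0$, the sum in (9.3) converges uniformly on each closed disc of radius $<1$, so it may be differentiated termwise.

## 10. The symmetry in $y$ and the shape of $\mathfrak F$

Formally, $b_i=b_i^R$ suggests $\mathfrak FH=u^{-1}\sum_rt_r(X)\big(\theta_X^r(uH)\big)(X^p)$, in which only $y^4$ and explicit monomials occur. But $X=\infty$ at $w_0$: the $t_r(X)$ have poles of order up to $4(p-1)$ in $y$, and $1/h\notin\mathbb Z_p[[u]]$. We make the formula precise in a larger ring.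

**Definition.** $\mathcal E=\varprojlim_s(\mathbb Z/p^s)((y))$ and $S=\mathbb Z_p((y))$ (finitely many negative exponents).

For example $\frac1{y+p}=y^{-1}\sum_n(-p/y)^n$ lies in $\mathcal E$ and not in $S$. The ring $\mathcal E$ is $p$-torsion-free and $p$-adically complete, and is the same ring when built from $u$. Since $h=u\cdot(\text{unit of }\mathbb Z_p[[u]])$, we have $\mathbb Z_p[w,1/h]\to S$ and $\mathcal R\to\mathcal E$, compatibly with $\mathcal R_L\to\mathbb Z_p[[u]]\subset\mathcal E$.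

**Step 1: two substitutions.** We compare $y(w^p)$ with a monomial. Let
$$y'=y(w^p)\in\mathbb Z_p[[y]],\qquad y''=\kappa y^p,\qquad\kappa\in1+p\mathbb Z_p,\ \kappa^{-4}=w_0^{3(p-1)} .$$
Modulo $p$, $1+3w^p\equiv u^p$, so $y'\equiv y^p\equiv y''\pmod p$. Also $w_0^3y''^{-4}=w_0^{3p}y^{-4p}=X^p$. Write $y'=y^p+pf_0$ with $f_0\in\mathbb Z_p[[y]]$. Then $y'=y^p(1+pf_0y^{-p})$ is a unit of $\mathcal E$, and modulo $p^s$ the order in $y$ of $y'^n=\sum_{k<s}\binom nkp^kf_0^ky^{p(n-k)}$ is $\ge p(n-s+1)$. Therefore the substitutions $\varphi':y\mapsto y'$ and $\varphi'':y\mapsto y''$ are well-defined ring homomorphisms $S\to\mathcal E$, continuous modulo $p^s$ for the $y$-adic topologies. We have $\varphi'(w)=W$, hence $\varphi'(g(w))=g(W)$ for $g\in\mathbb Z_p[w,1/h]$, and $\varphi'(X)=X(W)$, $\varphi''(X)=X^p$.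

**Step 2: Taylor formulas between them.** Put $\varrho=y'-y''\in p\mathbb Z_p[[y]]$. For $g\in S$,
$$\varphi'(g)=\sum_k\frac{\varrho^k}{k!}\varphi''(\partial^kg),\qquad\varphi''(g)=\sum_s\frac{\tau_R^s}{s!}\varphi'(\theta_X^sg).\tag{10.1}$$
Modulo any $p^M$ the right sides are finite sums of $y$-adically continuous maps, so we may take $g=y^n$, $n\in\mathbb Z$. By Leibniz, the first right side is a ring homomorphism in $g$ sending $y$ to $y''+\varrho=y'$, hence $y^n$ to $y'^n$. The second sends $y^n$ to $\sum_s\frac{\tau_R^s}{s!}(-\frac n4)^sy'^n=(y'e^{-\tau_R/4})^n$. From $(y''/y')^{-4}=X^p/X(W)=e^{\tau_R}$ and $y''/y'\in1+p\mathcal E$, taking logarithms, $y''/y'=e^{-\tau_R/4}$.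

**Step 3: the two formulas are inverse to each other, as operators.** Write $\partial^k\theta_X^s=\sum_lf_{k,s,l}\partial^l$ with $f_{k,s,l}\in S$, and $E_l=\sum_{k,s}\frac{\tau_R^s}{s!}\frac{\varrho^k}{k!}\varphi''(f_{k,s,l})$. Modulo $p^M$ only finitely many $(k,s)$ matter, so $E_l\in\mathcal E$ exists and $E_l\to0$. Composing the formulas (10.1) gives $\sum_lE_l\,\varphi''(\partial^lg)=\varphi''(g)$ for all $g\in S$. Take $g=1,y,y^2,\dots$ in turn: $E_0=1$, and then $l!\,E_l=0$. As $\mathcal E$ is torsion-free,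
$$E_0=1,\qquad E_l=0\quad(l\ge1).\tag{10.2}$$

**Step 4: transport of operators.** For $O\in S[\partial]$ let $O\equiv\sum_{i\le2}\nu_i(O)\partial^i$ modulo $S[\partial]\Pi$ (the leading coefficient of $\Pi$ is a unit of $\mathbb Z_p[[y]]$), and
$$\mathcal T_i(O)=\sum_k\frac{\varrho^k}{k!}\varphi''\big(\nu_i(\partial^kO)\big)\in\mathcal E .$$
This depends only on $O$ modulo $S[\partial]\Pi$. As $\nu_i$ is left $S$-linear, $\partial^kgO=\sum_j\binom kj(\partial^{k-j}g)\partial^jO$ and (10.1) give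
$$\mathcal T_i(gO)=\varphi'(g)\,\mathcal T_i(O)\qquad(g\in S).\tag{10.3}$$
If $O\in\mathbb Z_p[[y]][\partial]$, then $\nu_i(\partial^kO)\in\mathbb Z_p[[y]]$ and $\mathcal T_i(O)\in\mathbb Z_p[[y]]$.

**Step 5: $\mathfrak F$ in terms of $y$, with integral coefficients.** Let $H\in V$, $\tilde Y=\omega^3H$, $O=\theta_w^l\circ\omega^{-3}\in\mathbb Z_p[[y]][\partial]$ (note $\theta_w=(\theta_wy)\partial$). At each point of $\Delta$, the ordinary Taylor formula for $O\tilde Y$, analytic on $|y|<1$, between $y''$ and $y'$ (with $|y'-y''|\le p^{-1}$), together with $\Pi\tilde Y=0$, gives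
$$(D^lH)(W)=(O\tilde Y)(y')=\sum_k\frac{\varrho^k}{k!}(\partial^kO\tilde Y)(y'')=\sum_{i\le2}\mathcal T_i(O)\,(\partial^i\tilde Y)(y'').$$
Therefore
$$\omega^3\mathfrak FH=\sum_{i\le2}a_i^{\circ}\,(\partial^i\tilde Y)(\kappa y^p),\qquad a_i^{\circ}=\omega^3\sum_{l\le2}b_l\,\mathcal T_i(\theta_w^l\circ\omega^{-3})\in\mathbb Z_p[[y]].\tag{10.4}$$

**Step 6: $a_i^\circ$ computed in $\mathcal E$.** Now use $b_l=b_l^R$. Renaming $W$ as $w$ in (7.1), $\sum_l\rho^R_{N,l}(w)\theta_w^l\equiv\theta_X^N\circ u$ modulo left multiples of $P$. Compose on the right with $\omega^{-3}$; by (8.3) and $u\omega^{-3}=y$, $\sum_l\rho^R_{N,l}(w)\theta_w^l\omega^{-3}\equiv\theta_X^N\circ y$ modulo $S[\partial]\Pi$. With $\rho^R_{N,l}(W)=\varphi'(\rho^R_{N,l}(w))$, (10.3), $\omega^3/u=y^{-1}$ and then (10.2),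
$$a_i^\circ=y^{-1}\sum_rt_r(X)\sum_{k,s}\frac{\tau_R^s}{s!}\frac{\varrho^k}{k!}\varphi''\big(\nu_i(\partial^k\theta_X^s\,\theta_X^r\,y)\big)=y^{-1}\sum_rt_r(X)\sum_lE_l\,\varphi''\big(\nu_i(\partial^l\theta_X^r\,y)\big)=y^{-1}\sum_rt_r(X)\,\varphi''\big(\nu_i(\theta_X^r\circ y)\big).$$

**Step 7: the remainders $\nu_i(\theta_X^r\circ y)$.** We have $\theta_X^r\circ y=y\,(-\frac{\vartheta+1}4)^r$. In the ring $\mathbb Z_p[[y^4]][\vartheta]=\bigoplus_i\mathbb Z_p[[y^4]]y^i\partial^i$, the element $y^3\Pi=y^3\partial^3+\frac{27}{256}y^4(\vartheta+1)^3$ has degree $3$ in $\vartheta$ with unit leading coefficient. Division gives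
$$\Big(-\frac{\vartheta+1}4\Big)^r=\sum_{i\le2}m_{r,i}(y^4)\,y^i\partial^i+O'y^3\Pi,\qquad m_{r,i}\in\mathbb Z_p[[x]],\ O'\in\mathbb Z_p[[y^4]][\vartheta],$$
so $\nu_i(\theta_X^r\circ y)=y^{i+1}m_{r,i}(y^4)$. Apply this to $y^j$, $j\le2$. Since $y^3\Pi y^j=\frac{27}{256}(j+1)^3y^{j+4}$, modulo $y^{j+4}$ we get $\sum_{i\le j}\frac{j!}{(j-i)!}m_{r,i}(0)=(-\frac{j+1}4)^r$, that is
$$m_{r,0}(0)=(-\tfrac14)^r,\quad m_{r,1}(0)=(-\tfrac12)^r-(-\tfrac14)^r,\quad2m_{r,2}(0)=(-\tfrac34)^r-2(-\tfrac12)^r+(-\tfrac14)^r.\tag{10.5}$$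
Hence
$$a_i^\circ=y^{-1}\sum_rt_r\big(-\tfrac1{27}y^{-4}\big)\,(\kappa y^p)^{i+1}\,m_{r,i}(\kappa^4y^{4p}).\tag{10.6}$$

**Step 8: the shape.** By (10.6), $a_i^\circ$ has only exponents $\equiv p(i+1)-1\pmod4$, and $(\partial^i\tilde Y_j)(\kappa y^p)$ only exponents $\equiv p(j-i)$. So $\omega^3\mathfrak FH_j$ has only exponents $\equiv p(j+1)-1\pmod4$. It lies in $\langle\tilde Y_0,\tilde Y_1,\tilde Y_2\rangle$ by Section 9, Step 1, and $\tilde Y_{j'}$ has exponents $\equiv j'$. Therefore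
$$\mathfrak FH_j=\Lambda_jH_{j^*},\qquad j^*=j\ \text{ if }p\equiv1\pmod4,\qquad j^*=2-j\ \text{ if }p\equiv3\pmod4.\tag{10.7}$$

## 11. The entries $\Lambda_j$

**Step 1: a formula.** We read off $\Lambda_j$ as the coefficient of $y^{j^*}$ in (10.4) for $H=H_j$. All nonconstant terms of $(\partial^i\tilde Y_j)(\kappa y^p)$ have order $\ge p>2$, and its constant term is $j!\,\delta_{ij}$, so $\Lambda_j=j!\,[y^{j^*}]a_j^\circ$. In (10.6) the exponents are $p(j+1)-1-4k+4pl$ with $0\le k\le p-1$, $l\ge0$. Put $k_j=\frac{p(j+1)-1-j^*}4$; this is $\frac{p-1}4,\frac{p-1}2,\frac{3p-3}4$ for $p\equiv1$ and $\frac{p-3}4,\frac{p-1}2,\frac{3p-1}4$ for $p\equiv3\pmod 4$, always in $[0,p-1]$. Exponent $j^*$ requires $k=k_j+pl$, so $l=0$ and $k=k_j$. Thus $\Lambda_j=\kappa^{j+1}(-27)^{-k_j}\sum_r([x^{k_j}]t_r)\,j!\,m_{r,j}(0)$. By (4.3), $\sum_r([x^k]t_r)s^r=\gamma(s)c_k(ps)$ for $s\in\mathbb Z_p$, and by (10.5) we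 need it at $s=-\frac14,-\frac12,-\frac34$. The numerators of $c_k(-\frac p4)$ and $c_k(-\frac p2)$ are $\prod_{i\le4k}(i-p)$ and $\prod_{i\le4k}(i-2p)$; they vanish if $4k\ge p$, respectively $4k\ge2p$. Since $4k_1=2p-2\ge p$ and, for $p\equiv3$, $4k_2=3p-1\ge2p$,
$$\Lambda_0=\kappa(-27)^{-k_0}\gamma(-\tfrac14)c_{k_0}(-\tfrac p4),\qquad\Lambda_1=\kappa^2(-27)^{-k_1}\gamma(-\tfrac12)c_{k_1}(-\tfrac p2),\tag{11.1}$$
$$\Lambda_2=\kappa^3(-27)^{-k_2}\gamma(-\tfrac34)c_{k_2}(-\tfrac{3p}4)\qquad(p\equiv3\bmod4).\tag{11.2}$$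

**Lemma 5.** $\Lambda_1=p\left(\frac p3\right)$ exactly.

*Proof.* Put $U=\prod_{0<k<2p,\,p\nmid k}k$. Use (4.2) with $t=-\frac12$, $m=1$, and $\gamma(\frac12)=\gamma(-\frac12)^{-1}$:
$$\gamma(-\tfrac12)^{-2}=\prod_{i\le4p,\,p\nmid i}(i-2p)\Big/\prod_{i<p}(i-\tfrac p2)^4=\frac{U^2\,2^{4(p-1)}}{((p-2)!!)^8}.$$
Indeed the numerator runs over $\pm k$ with $0<k<2p$, $p\nmid k$ ($2(p-1)$ of them negative), and $\prod_{i<p}(2i-p)=\pm((p-2)!!)^2$. So $\gamma(-\frac12)=\pm\frac{((p-2)!!)^4}{2^{2(p-1)}U}$. Also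
$$c_{k_1}(-\tfrac p2)=\prod_{i=1}^{2p-2}(i-2p)\Big/\prod_{i\le(p-1)/2}\big(\tfrac{2i-p}2\big)^4=\frac{(2p-1)!\,2^{2(p-1)}}{((p-2)!!)^4},\qquad(2p-1)!=pU .$$
The product of the two is $\pm p$. The sign is $+$: $\gamma(-\frac12)\equiv1$, $U\equiv((p-1)!)^2\equiv1$, and $((p-2)!!)^2\equiv\pm(p-1)!\equiv\pm1\pmod p$, since $(p-1)!=(p-2)!!\,(p-1)!!$ and $(p-1)!!\equiv\pm(p-2)!!$. Finally $\kappa^4=3^{3(p-1)}$ and $\kappa\equiv1\pmod p$ give $\kappa^2=\left(\frac3p\right)3^{3(p-1)/2}$, and $(-27)^{-(p-1)/2}=\left(\frac{-1}p\right)3^{-3(p-1)/2}$. So $\Lambda_1=\left(\frac{-3}p\right)p=\left(\frac p3\right)p$. $\square$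

## 12. The test solution and the value of $S_1$ modulo $p^3$

**Step 1: the solution asked for in Section 6.** Let $Z_0=z_0^p$, so $|Z_0-z_0|\le p^{-1}$. On the three-dimensional space $(1+27w)V$, the map $\eta\mapsto(\eta,\theta\eta,\theta^2\eta)(Z_0)\in\mathbb Q_p^3$ is injective: since $1-256Z_0\ne0$, zero initial data force all $\theta^N\eta(Z_0)=0$, hence $\eta=0$. So there is $\eta$ with $L\eta=0$ and $(\eta,\theta\eta,\theta^2\eta)(Z_0)=(1,0,0)$. By (9.2), $\theta^r\eta(Z_0)=l_{r,0}(Z_0)\in\mathbb Z_p$ for all $r$, and from $L\eta=0$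
$$c_*:=\theta^3\eta(Z_0)=\frac{24Z_0}{1-256Z_0}\equiv\frac{24z_0}{49/48}=-\frac3{1568}\pmod p .\tag{12.1}$$
Let $H=(1+27w)^{-1}\eta=\sum_j\mu_jH_j$, so $\mu_j=[y^j](\omega^3H)$ for $j\le2$. Put $g(z)=\sum_rt_r(z)(\theta^r\eta)(z^p)=(1+27w)\,\mathfrak FH$, by (9.3). Let $\ell=\log(z_0^{1-p})$, so $z_0=Z_0e^\ell$. As $z_0^{1-p}=(2^{12}3)^{p-1}$,
$$\ell\equiv p\,\mathfrak q\pmod{p^2},\quad\mathfrak q=12q_2+q_3;\qquad\theta^i\eta(z_0)=\sum_s\frac{\ell^s}{s!}\theta^{s+i}\eta(Z_0),\quad\frac{\ell^s}{s!}\in p^3\mathbb Z_p\ (s\ge3),\tag{12.2}$$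
by (9.1) and Fact 3.1.

**Step 2: two expressions for $g(z_0)$.** Since $t_r\in p^3\mathbb Z_p[x]$ for $r\ge3$ and $\theta\eta(Z_0)=\theta^2\eta(Z_0)=0$, we have $g(z_0)\equiv T_0(z_0)=S_1\pmod{p^3}$. On the other hand, $y=0$ at $w_0$, so $g(z_0)=-8\,(\mathfrak FH)(w_0)$ is $-8$ times the coefficient of $H_0$ in $\mathfrak FH$.

**Step 3: the case $p\equiv3\pmod4$.** By (10.7) $S_1\equiv-8\Lambda_2\mu_2\pmod{p^3}$. We need $\mu_2$ modulo $p$. By (12.2), $\eta(z_0)\equiv1$, $\theta\eta(z_0)\equiv\theta^2\eta(z_0)\equiv0\pmod p$. The coefficients of $(z-z_0)^i$ in $\eta$ for $i=0,1,2$ are $\eta$, $\theta\eta/z_0$, $(\theta^2\eta-\theta\eta)/(2z_0^2)$ at $z_0$, so $\equiv1,0,0$. As $z-z_0\in y\,\mathbb Z_p[[y]]$, the coefficients of $y^0,y^1,y^2$ in $\eta(z(w))$ are also $\equiv1,0,0$. From $y=\omega^{-3}-\omega$ we find $\omega=1-\frac y4+\frac3{32}y^2+\cdots$, and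
$$\frac{\omega^3}{1+27w}=\frac1{\omega^{-3}-9\omega}=\frac1{y-8\omega}=\frac1{-8+3y-\frac34y^2+\cdots}=-\tfrac18\Big(1+\tfrac38y+\tfrac3{64}y^2+\cdots\Big).$$
So $\mu_2\in\mathbb Z_p$ and $-8\mu_2\equiv\frac3{64}\pmod p$. In (11.2), $c_{k_2}(-\frac{3p}4)=(3p-1)!/\prod_{i\le k_2}(i-\frac{3p}4)^4$ with $(3p-1)!\equiv2p^2((p-1)!)^3\equiv-2p^2\pmod{p^3}$, and $\kappa\equiv\gamma(-\frac34)\equiv1\pmod p$. Thus $\Lambda_2\equiv-2p^2(-27)^{-k_2}k_2!^{-4}\pmod{p^3}$. Since $k_2+\frac{p-3}4=p-1$, $k_2!\,(\frac{p-3}4)!\equiv\pm1$ and $(-27)^{-k_2}\equiv(-27)^{(p-3)/4}\pmod p$. Hence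
$$S_1\equiv-\tfrac3{32}\,p^2(-27)^{(p-3)/4}\big(\tfrac{p-3}4\big)!^{\,4}\pmod{p^3},$$
and the factor of $p^2$ is a unit.

**Step 4: the case $p\equiv1\pmod4$, reduction to $\Lambda_0$.** By (10.7) and $\mu_0=H(w_0)=-\frac18\eta(z_0)$, $S_1\equiv-8\Lambda_0\mu_0=\Lambda_0\eta(z_0)\equiv\Lambda_0\pmod{p^3}$, the last by (12.2). Let $k=\frac{p-1}4$ and $\Lambda_0=\epsilon\Omega$ with $\epsilon=\kappa(-27)^{-k}$, $\Omega=\gamma(-\frac14)c_k(-\frac p4)$.

**Step 5: $\Omega$ is the square of a Jacobi sum.** By Lemma 1, $\gamma(-\frac14)=\Gamma_p(-p)/\Gamma_p(-\frac p4)^4$, and $c_k(-\frac p4)=(p-1)!/\prod_{i\le k}(i-\frac p4)^4$. Now $\Gamma_p(p)=-(p-1)!$, $\Gamma_p(p)\Gamma_p(1-p)=-1$ and $\Gamma_p(1-p)=-\Gamma_p(-p)$ give $\Gamma_p(p)\Gamma_p(-p)=1$, so $\Gamma_p(-p)\,(p-1)!=-1$. The functional equation gives $\Gamma_p(\frac34)=\pm\Gamma_p(-\frac p4)\prod_{i\le k}(i-\frac p4)$, because $-\frac p4+k+1=\frac34$.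 With $\Gamma_p(\frac14)\Gamma_p(\frac34)=\pm1$,
$$\Omega=-\Gamma_p(\tfrac34)^{-4}=-\Gamma_p(\tfrac14)^4 .$$
Let $\omega_T$ be the Teichmüller character: $\omega_T(x)\in\mathbb Z_p$ is the $(p-1)$-st root of unity congruent to $x$ (for $p=5$, $\omega_T(2)\equiv7\pmod{25}$). Let $\chi=\omega_T^{-(p-1)/4}$, $J=\sum_x\chi(x)\chi(1-x)$. The Gross–Koblitz formula (Gross–Koblitz, Ann. of Math. 109 (1979)) says
$$-\sum_x\omega_T(x)^{-r}\zeta_\varpi^x=\varpi^r\,\Gamma_p\big(\tfrac r{p-1}\big),\qquad0\le r<p-1,$$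
where $\varpi^{p-1}=-p$ and $\zeta_\varpi\equiv1+\varpi\pmod{\varpi^2}$ is a primitive $p$-th root of unity. The textbook relation $J=\mathsf g(\chi)^2/\mathsf g(\chi^2)$ with $\mathsf g(\psi)=\sum_x\psi(x)\zeta_\varpi^x$ then gives $J=-\Gamma_p(\frac14)^2/\Gamma_p(\frac12)$. As $\Gamma_p(\frac12)^2=(-1)^{(p+1)/2}=-1$, $J^2=-\Gamma_p(\frac14)^4=\Omega$.

**Step 6: $J$ as a Gaussian prime.** Call an odd Gaussian integer *primary* if it is $\equiv1$ modulo $2+2i$; this means $A+Bi$ with $A$ odd, $B$ even, $A+B\equiv1\pmod4$. For example $3+2i$ and $-1+2i$ are primary. Let $\pi=A+Bi$ be primary with $\pi\bar\pi=p$, and embed $\mathbb Q(i)\subset\mathbb Q_p$ so that $\pi$ is a nonunit; then $\bar\pi$ is a unit. $J\in\mathbb Z[i]$ has norm $p$ (textbook fact, as $\chi,\chi^2$ are nontrivial), and it is a unit of $\mathbb Z_p$ by Step 5. So $J$ is associated to $\bar\pi$. Pairing $x\leftrightarrow1-x$, whose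 only fixed point is $\frac12$, $J\equiv\chi(\frac14)=\chi(2)^{-2}=\pm1\pmod2$. So $J$ has odd real part, while $\pm i\bar\pi$ have even real part. Hence $J=\pm\bar\pi$ and $\Omega=\bar\pi^2$.

**Step 7: $\epsilon$ is a quartic symbol.** From $\kappa^4=3^{3(p-1)}$ we get $\epsilon^4=1$, and $\epsilon\equiv(-27)^{-k}\equiv(-3)^{(p-1)/4}\pmod p$. The quartic symbol $\left(\frac\alpha\pi\right)_4$ is the power of $i$ congruent to $\alpha^{(N(\pi)-1)/4}$ modulo $\pi$, so $\epsilon=\left(\frac{-3}\pi\right)_4$. The prime $-3$ is primary, as $-4=-(1-i)(2+2i)$, and $(N(-3)-1)/4=2$ is even. Quartic reciprocity (Ireland–Rosen, *A Classical Introduction to Modern Number Theory*, Ch. 9) gives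
$$\epsilon=\Big(\frac\pi{-3}\Big)_4\equiv\pi^2=A^2-B^2+2ABi\pmod3 .$$

**Step 8: conclusion.** $\Lambda_0=\epsilon\bar\pi^2$ has norm $p^2$; let $C=\Lambda_0+\bar\Lambda_0\in\mathbb Z$.

* If $p\equiv1\pmod{12}$, exactly one of $A,B$ is divisible by $3$. If $3\mid B$, then $\epsilon=1$ and $C=2(A^2-B^2)=4A^2-2p$. If $3\mid A$, then $\epsilon=-1$ and $C=2(B^2-A^2)=4B^2-2p$. So $C=4x^2-2p$ with $3\nmid x$.
* If $p\equiv5\pmod{12}$, then $3\nmid AB$, $A^2\equiv B^2\equiv1\pmod 3$, so $\epsilon\equiv2ABi$, $\epsilon=-\left(\frac{AB}3\right)i$. Then $\Lambda_0=-\left(\frac{AB}3\right)i(A-Bi)^2=-\left(\frac{AB}3\right)[2AB+(A^2-B^2)i]$, and $C=-\left(\frac{xy}3\right)4xy$.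

As $\Lambda_0$ is a unit of $\mathbb Z_p$ and $\bar\Lambda_0=p^2/\Lambda_0$, $\Lambda_0=C-p^2/\Lambda_0\equiv C\pmod{p^2}$, and so $S_1\equiv C-p^2/C\pmod{p^3}$. In the first case $p^2/C\equiv p^2/(4x^2)\pmod{p^3}$. This proves Theorem 2, and with it (1.1), for $p\ne7$. $\square$

## 13. $S_2$ reduced to one coefficient modulo $p$

**Step 1: the factor $28\theta+3$ is the $H_1$-coordinate.** Let $\mathcal D=28\theta+3$. For any $H\in V$, the coefficient of $H_1$ is the coefficient of $y$ in $\omega^3H$. As $(\theta_w+\frac34)H=\omega^{-3}\theta_w(\omega^3H)$ and $\theta_wy=-1$ at $w_0$, this coefficient is $-[(\theta_w+\frac34)H](w_0)$. With $H=(1+27w)^{-1}\eta(z)$ and, at $w_0$, $\frac{1-81w}{1+27w}=-\frac72$ and $-\frac{27w}{1+27w}+\frac34=-\frac98+\frac34=-\frac38$, it equals $-\frac1{64}(\mathcal D\eta)(z_0)$. Apply the same to $\mathfrak FH=(1+27w)^{-1}g(z)$ for the test solution. Since $1^*=1$ in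 (10.7) and no other index goes to $1$,
$$(\mathcal Dg)(z_0)=\Lambda_1\,(\mathcal D\eta)(z_0).\tag{13.1}$$

**Step 2: the left side modulo $p^4$.** Termwise differentiation gives
$$(\mathcal Dg)(z_0)=\sum_r\big[(\mathcal Dt_r)(z_0)\,\theta^r\eta(Z_0)+28p\,t_r(z_0)\,\theta^{r+1}\eta(Z_0)\big].$$
Modulo $p$ this is $(\mathcal DT_0)(z_0)=S_2$, while the right side of (13.1) is $0$ modulo $p$ by Lemma 5. So $p\mid S_2$, and $\gamma_r(\mathcal DT_0)(z_0)=\gamma_rS_2\in p^4\mathbb Z_p$ for $r\ge3$. Now go through $r$, using (4.3). For $r=0$ we get $S_2$; for $r=1$, $0$; for $r=2$, $28p^3T_2(z_0)c_*$; for $r=3$, $p^3(\mathcal DT_3)(z_0)c_*$ modulo $p^4$; for $r\ge4$, $0$ modulo $p^4$. In total the left side is $S_2+p^3c_*\mathcal C_3$ with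
$$\mathcal C_3=(28T_2+\mathcal DT_3)(z_0)=[\varepsilon^3]\,\mathcal C(\varepsilon),\qquad\mathcal C(\varepsilon)=\big[(28(\theta+\varepsilon)+3)T(x,\varepsilon)\big]_{x=z_0}.$$

**Step 3: the right side.** By (12.2), modulo $p^3$, $\eta(z_0)\equiv1$ and $\theta\eta(z_0)\equiv\frac{\ell^2}2c_*$, so $(\mathcal D\eta)(z_0)\equiv3+14c_*\ell^2$. With Lemma 5 and $\ell\equiv p\mathfrak q$,
$$S_2\equiv3p\left(\tfrac p3\right)+14\left(\tfrac p3\right)c_*p^3\mathfrak q^2-p^3c_*\,\mathcal C_3\pmod{p^4}.\tag{13.2}$$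
So we need $\mathcal C_3$ modulo $p$.

## 14. The function $\mathcal C(\varepsilon)$ in characteristic $p$

Now everything is over $\mathbb F_p$, modulo $\xi^4$ and $\varepsilon^4$. The function $W=w^p$ is a constant for $\theta_w$, and $1+3W=u^p$. By (7.3), $\mathcal N^L$ and $\mathcal N^R$ agree up to $\xi^2$. We compare their $\xi^3$-terms by a differential equation.

**Step 1: the equation for $T$.** By (4.1), all middle coefficients cancel and
$$\Big[(\theta+\varepsilon)^3-256x\prod_{i=1}^3(\theta+\varepsilon+\tfrac i4)\Big]T=\varepsilon^3-(p+\varepsilon)^3c_p(\varepsilon)x^p .$$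
Since $4\varepsilon+4p=4(\varepsilon+p)$, modulo $p$
$$(p+\varepsilon)^3c_p(\varepsilon)=4\prod_{i<4p}(4\varepsilon+i)\Big/\prod_{i<p}(\varepsilon+i)^4\equiv4\cdot\frac{((4\varepsilon)^p-4\varepsilon)^4}{4\varepsilon}\Big/(\varepsilon^{p-1}-1)^4=256\varepsilon^3 .$$
So the right side is $\varepsilon^3(1-256x^p)$.

**Step 2: the equations for $\mathcal N^L$, $\mathcal N^R$.** Let $P_\xi$ be $P$ with $\theta_w$ replaced by $\theta_w+\xi$. From the definition of $q$, $\theta_wq=\frac{27w}{1+27w}-\frac{27W}{1+27W}$, and $\xi=\varepsilon_L\frac{1-81W}{1+27W}=\varepsilon_L\big(1-\frac{108W}{1+27W}\big)$. Hence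
$$(\theta_w+\xi)\circ e^{-4q\varepsilon_L}=e^{-4q\varepsilon_L}\circ\Big(\theta_w+\varepsilon_L\tfrac{1-81w}{1+27w}\Big).\tag{14.1}$$
Adding a function to $\theta_w$ and fixing functions respects $\theta_w\circ f=f\theta_w+\theta_w(f)$, so $\theta_w\mapsto\theta_w+\varepsilon_L\frac{1-81w}{1+27w}$ is an automorphism of the ring of operators. It sends $\theta_z$ to $\theta_z+\varepsilon_L$. Apply it to the second identity of (5.3), reduced modulo $p$. With Step 1 and $z^p=z(W)$, and since $e^{-4q\varepsilon_L}\varepsilon_L^3=\varepsilon_L^3$ modulo $\xi^4$,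
$$P_\xi\mathcal N^L=(1+27W)(1-81w)\varepsilon_L^3(1-256z(W))=\xi^3\,\frac{(1-81w)Q(W)}{1-81W},$$
using (5.1) at $W$. In the same way, $\xi=\varepsilon_R\frac{3(1-W)}{1+3W}=\varepsilon_R\big(3-\frac{12W}{1+3W}\big)$ and $\theta_wq'=\frac{3w}{1+3w}-\frac{3W}{1+3W}$ give $\xi-4\varepsilon_R\theta_wq'=\varepsilon_R\frac{3(1-w)}{1+3w}$, so $\theta_X$ goes to $\theta_X+\varepsilon_R$ and
$$P_\xi\mathcal N^R=27(1+3W)(1-w)\varepsilon_R^3(1-256X(W))=\xi^3\,\frac{(1-w)Q(W)}{1-W}.$$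
By (7.3), $\mathcal N^L-\mathcal N^R=\xi^3\delta$ with $\delta\in\mathbb F_p[w,1/h]$. Since $(1-81w)(1-W)-(1-w)(1-81W)=-80(w-W)$,
$$P\delta=K(W)(w-W),\qquad K(W)=\frac{-80\,Q(W)}{(1-81W)(1-W)} .\tag{14.2}$$

**Step 3: $\delta$ has no pole at $u=0$.** $\mathcal N^L\in\mathbb F_p[[u]][\xi]/(\xi^4)$, since only $h_L$ and $h_L(W)=h_L(w)^p$ are inverted. For $\mathcal N^R$: modulo $p$, $q'=M/(1+3W)$ with $M=\frac1p\big((1+3w)^p-1-3w^p\big)\in\mathbb Z[w]$. As $\varepsilon_R=\frac{\xi u^p}{3(1-W)}$,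
$$\mathcal N^R=e^{-\frac{4\xi M}{3(1-W)}}\sum_{j<p}\sum_{r\le3}\bar c_{j,r}\Big(\frac\xi{3(1-W)}\Big)^rw^{3j}u^{\,p-1+pr-4j},\qquad c_j(\varepsilon)\equiv\sum_r\bar c_{j,r}\varepsilon^r .\tag{14.3}$$
The numerator of $c_j$ contains $\lfloor4j/p\rfloor$ factors $4\varepsilon+i$ with $p\mid i$, each $\equiv4\varepsilon$. So only $r\ge\lfloor4j/p\rfloor$ occurs, and the exponents of $u$ are $\ge p-1-(4j-p\lfloor4j/p\rfloor)\ge0$. Thus $\mathcal N^R$ and $\delta$ are regular at $u=0$.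

**Step 4: the functional $\beta(\mathcal N)=[(\theta_w+\xi+\frac34)\mathcal N](w_0)$ on $\mathcal N^R$.** It is the deformation of the functional that gave $28\theta+3$ in Section 13. At $w=w_0$ we have $W=w_0$ in $\mathbb F_p$, so $3(1-W)=4$. We sort the terms of (14.3) by their exponent of $u$.

* Exponent $0$ means $4j\equiv-1\pmod p$. On such a term $\theta_ww^{3j}=3jw^{3j}$ and $3j+\frac34=0$. Also $\theta_wM=3wu^{p-1}-3W$ is $1$ at $w_0$, so the exponential contributes $-\frac{4\xi}{4}=-\xi$, which cancels $\xi$. The term is killed.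
* Exponent $1$ means $4j=p(r+1)-2$ with $0\le r\le3$. Then $r$ is odd, and $r=3$ would give $4j=4p-2$, impossible. So $r=1$, $j=\frac{p-1}2$. Only $\theta_wu=3w=-1$ contributes at $w_0$.
* Exponents $\ge2$ contribute $0$.

We have $\bar c_{(p-1)/2,1}=4(p-1)!\,(p-2)!\big/\big(\tfrac{p-1}2\big)!^{\,4}=-4$ (the factor $i=p$ supplies $4\varepsilon$), $w_0^{3(p-1)/2}=\left(\frac{-3}p\right)=\left(\frac p3\right)$, and $M(w_0)=\frac1p(-1+3^{1-p})\equiv-q_3$. So the exponent-$1$ term gives $e^{\xi q_3}\cdot(-4)\cdot\frac\xi4\cdot\left(\frac p3\right)\cdot(-1)$, that is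
$$\beta(\mathcal N^R)=\left(\tfrac p3\right)\xi\,e^{\xi q_3}.$$

**Step 5: $\beta$ on $\mathcal N^L$.** By (14.1), and since $\frac{1+27W}{1+27w}=1$ at $w_0$ with $-\frac{27w}{1+27w}+\frac34=-\frac38$ and $\frac{1-81w}{1+27w}=-\frac72$ there,
$$\beta(\mathcal N^L)=e^{-4q(w_0)\varepsilon}\big[-\tfrac38T-\tfrac72(\theta+\varepsilon)T\big]_{x=z_0}=-\tfrac18\,e^{-4q(w_0)\varepsilon}\,\mathcal C(\varepsilon),\qquad\varepsilon=\varepsilon_L|_{w_0}=-\tfrac27\xi .$$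
Here $q(w_0)=\frac1p\log\frac{(-8)^p}{1-9\cdot3^{1-p}}$, with $(-8)^p\equiv-8(1+3pq_2)$ and $1-9\cdot3^{1-p}\equiv-8(1-\frac98pq_3)\pmod{p^2}$, so $q(w_0)\equiv3q_2+\frac98q_3\pmod p$.

**Step 6: comparison.** Let $\beta_0(\delta)=[(\theta_w+\frac34)\delta](w_0)$. Then $\beta(\mathcal N^L)=\beta(\mathcal N^R)+\xi^3\beta_0(\delta)$. With $\xi=-\frac72\varepsilon$, multiply by $-8e^{4q(w_0)\varepsilon}$; the exponent becomes $4q(w_0)-\frac72q_3=12q_2+\frac92q_3-\frac72q_3=\mathfrak q$: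
$$\mathcal C(\varepsilon)\equiv28\left(\tfrac p3\right)\varepsilon\,e^{\varepsilon\mathfrak q}+343\,\varepsilon^3\beta_0(\delta)\pmod{p,\ \varepsilon^4}.$$
So $\mathcal C_3\equiv14\left(\frac p3\right)\mathfrak q^2+343\,\beta_0(\delta)\pmod p$. Insert this in (13.2): the $\mathfrak q^2$-terms cancel, and $-343c_*\equiv\frac{343\cdot3}{1568}=\frac{21}{32}$, so
$$S_2\equiv3p\left(\tfrac p3\right)+\tfrac{21}{32}\,p^3\beta_0(\delta)\pmod{p^4}.\tag{14.4}$$

## 15. A recursion for $\delta$ and the Bernoulli polynomial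

**Step 1: coefficients.** Let $Y=u\delta=\sum_{n\ge1}e_ny^n\in\mathbb F_p[[y]]$. Since $\omega^3\delta=Y/y=e_1+e_2y+\cdots$, $(\theta_w+\frac34)\delta=\omega^{-3}\theta_w(\omega^3\delta)$ and $\theta_wy=-1$ at $w_0$, we have $\beta_0(\delta)=-e_2$. By (8.2) and (14.2), $L_XY=\frac{K(W)(w-W)}{27(1-w)}$. From $y=\omega^{-3}-\omega$, $\omega':=\frac{d\omega}{dy}=-\frac{\omega^4}{3+\omega^4}=\frac w{1-w}$, so $\frac1{1-w}=1+\omega'$ and $\frac{w-W}{1-w}=(1-W)\omega'-W$. Modulo $y^p$, $W=w_0(1-u^p)\equiv-\frac13$ and $K\equiv-80\cdot\frac{16}3\big/\big(28\cdot\frac43\big)=-\frac{80}7$. Hence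
$$L_XY\equiv-\frac{80}{7\cdot27}\Big(\frac43\omega'+\frac13\Big)\pmod{y^p}.$$
Write $\omega=\sum\omega_ny^n$, $\omega_n\in\mathbb Z_p$. Comparing coefficients of $y^{n-4}$ for $n\equiv2\pmod4$, $6\le n<p+4$,
$$-\tfrac4{27}(n-1)(n-2)(n-3)e_n-\tfrac1{64}(n-4)^3e_{n-4}=-\tfrac{320}{567}(n-3)\omega_{n-3}.\tag{15.1}$$

**Step 2: $\omega_n$ by Lagrange inversion.** Put $1+v=\omega^{-4}$. Then $y=\omega v$ becomes $v=y(1+v)^{1/4}$, and $\omega=(1+v)^{-1/4}$. Lagrange inversion gives, for $n\ge2$,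
$$\omega_n=\frac1n[v^{n-1}]\Big(-\tfrac14(1+v)^{\frac{n-5}4}\Big)=-\frac1{4n}\binom{(n-5)/4}{n-1}=-\frac1{n-1}\binom{(n-1)/4}n .$$
For $n=4m-1$ the factors of the binomial numerator are $m-\frac12,\dots,\frac12$ and then $-\frac12,\dots,-(3m-\frac32)$, so
$$\omega_{4m-1}=\frac{(-1)^m(\frac12)_m(\frac12)_{3m-1}}{(4m-2)\,(4m-1)!}.$$

**Step 3: normalisation.** We divide (15.1) by the solution of its homogeneous part. Let
$$d_m=\frac{(-27)^m(\frac12)_m^4}{(4m+1)!},\qquad\frac{d_m}{d_{m-1}}=-\frac{27}{256}\,\frac{(4m-2)^3}{(4m+1)(4m)(4m-1)},\qquad s_m=\frac{(\frac16)_m(-\frac16)_m}{(2m-1)(\frac12)_m^2}.$$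
With $(\frac12)_{3m-1}=\frac2{6m-1}(\frac12)_{3m}$, $(\frac12)_{3m}=27^m(\frac16)_m(\frac12)_m(\frac56)_m$ and $(\frac56)_m=-(6m-1)(-\frac16)_m$,
$$\frac{\omega_{4m-1}}{(4m+1)(4m)d_m}=\frac{(\frac12)_{3m-1}}{(4m-2)\,27^m(\frac12)_m^3}=-s_m\qquad\text{in }\mathbb Q.\tag{15.2}$$
For $n=4m+2$ with $m\ge1$ and $4m+1<p$, the numbers $d_{m-1},d_m$ and all denominators are $p$-units. Dividing (15.1) by $-\frac4{27}(4m+1)(4m)(4m-1)d_m$ gives
$$\frac{e_{4m+2}}{d_m}-\frac{e_{4m-2}}{d_{m-1}}=-\frac{80}{21}s_m .\tag{15.3}$$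

**Step 4: the starting value at the top.** The recursion stops because a factor becomes $p$.

* $p\equiv1\pmod4$: take $n=p+1$, $m=\frac{p-1}4$. The $e_n$-term in (15.1) vanishes, as $n-1=p$. By (15.2) and the ratio of the $d$'s, $(4m-1)\omega_{4m-1}=-s_m(4m+1)(4m)(4m-1)d_m=\frac{27}{256}(4m-2)^3s_md_{m-1}$, an identity of $p$-integral numbers. So (15.1) gives $e_{p-3}/d_{m-1}=\frac{80}{21}s_m$, and $p-3=4(m-1)+2$.
* $p\equiv3\pmod4$: take $n=p+3$. Then $n-3=p=0$ kills both the $e_n$-term and the right side ($\omega_p\in\mathbb Z_p$). So $e_{p-1}=0$, and $p-1=4\cdot\frac{p-3}4+2$.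

Descending with (15.3) to $d_0=1$, in both cases
$$e_2=\frac{80}{21}\sum_{m=1}^{\lfloor(p-1)/4\rfloor}s_m .$$

**Step 5: the sum becomes a terminating one.** Let $N=\frac{p-1}6\equiv-\frac16$ or $N=\frac{p+1}6\equiv\frac16$, whichever is an integer. Then $s_m\equiv\frac{(N)_m(-N)_m}{(2m-1)(1/2)_m^2}\pmod p$, which is $0$ for $N<m\le\lfloor\frac{p-1}4\rfloor$. Moreover $N\le\lfloor\frac{p-1}4\rfloor$: for $p=5$ both are $1$, and for $p\ge11$, $\frac{p+1}6\le\frac{p-3}4$. Hence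
$$e_2=\tfrac{80}{21}\,\Sigma(N),\qquad\Sigma(N)=\sum_{m=1}^N\frac{(N)_m(-N)_m}{(2m-1)(\frac12)_m^2}.$$

**Lemma 6.** In $\mathbb Q$, $\Sigma(N)=-4N\sum_{k=1}^N(2k-1)^{-2}$ for $N\ge1$.

*Proof.* $\Sigma(1)=-4$. We have $\frac{(N+1)_m(-N-1)_m}{N+1}=-(N+1)_m(-N)_{m-1}$ and $\frac{(N)_m(-N)_m}N=(N+1)_{m-1}(-N)_m$. The first minus the second is $-(N+1)_{m-1}(-N)_{m-1}\big[(N+m)+(m-1-N)\big]=-(2m-1)(N+1)_{m-1}(-N)_{m-1}$. So
$$\frac{\Sigma(N+1)}{N+1}-\frac{\Sigma(N)}N=-\sum_{i=0}^N\frac{(N+1)_i(-N)_i}{(\frac12)_{i+1}^2}.$$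
Put $r_i=(N+1)_i(-N)_i/(\frac12)_i^2$. Then
$$r_{i+1}-r_i=\frac{(N+1)_i(-N)_i}{(\frac12)_{i+1}^2}\big[(N+1+i)(i-N)-(i+\tfrac12)^2\big]=-(N+\tfrac12)^2\,\frac{(N+1)_i(-N)_i}{(\frac12)_{i+1}^2}.$$
Sum over $0\le i\le N$ with $r_0=1$, $r_{N+1}=0$: the sum above is $(N+\frac12)^{-2}=\frac4{(2N+1)^2}$, and induction on $N$ finishes. $\square$

**Step 6: Bernoulli polynomials.** Put $B(x)=B_{p-2}(x)$. It has $p$-integral coefficients, because $B_0,\dots,B_{p-2}$ are $p$-integral, and $B_{p-2}=0$ as $p-2\ge3$ is odd. For $n<p$, modulo $p$,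
$$\mathcal H_n:=\sum_{k\le n}k^{-2}\equiv\sum_{k\le n}k^{p-3}=\frac{B(n+1)}{p-2}\equiv-\tfrac12B(n+1).$$
Also $B(1-x)=-B(x)$, and $B(2x)=2^{p-3}\big(B(x)+B(x+\frac12)\big)$ at $x=\frac16$, with $2^{p-3}\equiv\frac14$, gives $B(\frac16)\equiv4B(\frac13)-B(\frac23)=5B(\frac13)$.

* $p\equiv1\pmod6$: $2N+1\equiv\frac23$ and $N+1\equiv\frac56$, so $\sum_{k\le N}(2k-1)^{-2}=\mathcal H_{2N}-\frac14\mathcal H_N\equiv-\frac12B(\frac23)+\frac18B(\frac56)=\frac12B(\frac13)-\frac58B(\frac13)=-\frac18B(\frac13)$; and $N\equiv-\frac16$.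
* $p\equiv5\pmod6$: $2N\equiv\frac13$ and $N\equiv\frac16$, so the sum is $\mathcal H_{2N-1}-\frac14\mathcal H_{N-1}\equiv-\frac12B(\frac13)+\frac18B(\frac16)=\frac18B(\frac13)$.

In both cases Lemma 6 gives $\Sigma(N)\equiv-\frac1{12}B_{p-2}(\frac13)\pmod p$. With $\beta_0(\delta)=-e_2=-\frac{80}{21}\Sigma(N)$, (14.4) becomes
$$S_2\equiv3p\left(\tfrac p3\right)-\tfrac52\,p^3\,\Sigma(N)\equiv3p\left(\tfrac p3\right)+\tfrac5{24}\,p^3B_{p-2}\!\left(\tfrac13\right)\pmod{p^4}.$$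
This is (1.2) for $p\ne7$. $\square$

## 16. The prime $7$

For $p=7$ the value $1-81w_0=28$ is not a unit, $z$ is not a local parameter at $w_0$, and the proof above does not apply. We compute modulo $7^4=2401$. Here $-12288\equiv-283$, and $283\cdot1069=302527=126\cdot2401+1$, so $z_0\equiv-1069$.

| $k$ | $a_k$ | $a_k$ mod $2401$ | $z_0^k$ mod $2401$ | $(28k+3)a_kz_0^k$ mod $2401$ | $a_kz_0^k$ mod $343$ |
|---|---|---|---|---|---|
| 0 | 1 | 1 | 1 | 3 | 1 |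
| 1 | 24 | 24 | $-1069$ | $-605$ | 69 |
| 2 | 2520 | 119 | $-115$ | 1722 | 35 |
| 3 | 369600 | $-154$ | 484 | 469 | $-105$ |
| 4 | 63063000 | 735 | 1220 | $-49$ | 98 |
| 5 | 11732745024 | 1617 | $-437$ | 539 | $-49$ |
| 6 | 2308743493056 | 2058 | 1359 | 1372 | 0 |

The fifth column sums to $3451$, so $S_2\equiv1050\pmod{2401}$. On the other side, $B_5(x)=x^5-\frac52x^4+\frac53x^3-\frac16x$ gives $B_5(\frac13)=-\frac5{243}$. So $\frac5{24}B_5(\frac13)=-\frac{25}{5832}\equiv3\pmod7$, because $5832\equiv1$ and $-25\equiv3$. With $\left(\frac73\right)=1$ the right side of (1.2) is $21+343\cdot3=1050$, as required.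

The last column sums to $49$, so $S_1\equiv49\pmod{343}$ and $S_1\equiv0\pmod{49}$. Theorem 2 predicts $-\frac3{32}\cdot49\cdot(-27)\cdot1!^4=49\cdot\frac{81}{32}\equiv49\pmod{343}$, since $81\equiv32\equiv4\pmod7$. This settles $p=7$ and completes the proof of Theorems 1 and 2. $\blacksquare$
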